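# A $4\times4$ quaternion matrix with no singular eigenvalue in any extension

## 1. The matrix $\begin{pmatrix}0&j\\ i&0\end{pmatrix}$ over the rational quaternions

Let $K=\mathbb Q\langle i,j\rangle$ with $i^2=j^2=-1$ and $k=ij=-ji$; this is the skew field of rational Hamilton quaternions. Put
$$B=\begin{pmatrix}0&j\\ i&0\end{pmatrix}.$$
For which $x$ is $B-xI$ singular? Over a skew field a square matrix is singular exactly when it kills a nonzero column. So we look for $x$ and $(v_0,v_1)\ne(0,0)$ with
$$jv_1=xv_0,\qquad iv_0=xv_1 .$$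
If $v_0=0$, the first equation gives $v_1=0$; so $v_0\neq0$, and $v_1=-jxv_0$. Put $z=-jx$, that is, $x=jz$. Then $v_1=zv_0$, and the second equation reads $iv_0=jz\cdot zv_0$, so $jz^2=i$, i.e.
$$z^2=-ji=k .$$
Conversely, if $z^2=k$, then $x=jz$ and $v=(1,z)^T$ solve both equations, because $jz=x$ and $xz=jz^2=jk=i$.

Is there such a $z$ in $K$? It would commute with $z^2=k$, so $z=s+tk$ with $s,t\in\mathbb Q$, and $s^2-t^2=0$, $2st=1$. Then $s=t$ and $2s^2=1$, which is impossible in $\mathbb Q$. In the larger skew field $K\otimes_{\mathbb Q}\mathbb Q(\sqrt2)$, which sits inside the real Hamilton quaternions, we may take $z=(1+k)/\sqrt2$, and then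
$$x=jz=\frac{i+j}{\sqrt2}$$
makes $B-xI$ singular. So it is reasonable to allow $x$ to lie in an extension.

Over a commutative field one would take a root of the characteristic polynomial, so a sensible first attempt is to look for a central $x$. Here $B^2=\operatorname{diag}(-k,k)$ and $B^4=-I$. Suppose $L\supseteq K$ is a skew field, $x$ is central in $L$, and $Bv=xv$ with $v\ne0$. Then $B^4v=x^4v$, so $x^4=-1$. Since $x^2$ commutes with $i$, we get $(x^2-i)(x^2+i)=x^4+1=0$, so $x^2=\pm i$. But $x^2$ is central and $i$ is not. So no central $x$ works: the roots of the polynomial $t^4+1$ exist in commutative fields, but they cannot be adjoined centrally to $K$ inside a skew field. The solution found above is not central. To decide whether a matrix has such an $x$, one must deal with equations in noncommuting quantities.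

## 2. Singular eigenvalues in extensions, and the theorems

**Definition.** Let $K$ be a skew field, $A$ an $n\times n$ matrix over $K$ with $n\ge1$, and $L$ an extension of $K$ (a skew field containing $K$ as a subfield). An element $a\in L$ is a *singular eigenvalue* of $A$ in $L$ if $A-aI$ is singular, i.e. not invertible, over $L$.

Since columns over $L$ form a right vector space on which matrices act on the left, this means that there is $0\ne v\in L^n$ with $Av=av$; the scalar $a$ stands on the left. For $n=1$ the entry of $A$ is a singular eigenvalue. If $K$ is commutative, a root of the characteristic polynomial is one, in a commutative extension.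

The notion is not invariant under similarity. Over the quaternions of Section 1, $\operatorname{diag}(i,j)$ has exactly the singular eigenvalues $i$ and $j$, and $\operatorname{diag}(i,i)$ only $i$. Yet $(i+j)i=-1-k=j(i+j)$, so $j=uiu^{-1}$ with $u=i+j$, and the two matrices are conjugate by $\operatorname{diag}(1,u)$. The reason is that $S^{-1}(xI)S$ need not be a scalar matrix.

For a $2\times2$ matrix $\begin{pmatrix}\alpha&\beta\\ \gamma&\delta\end{pmatrix}$ with $\beta\neq0$, the computation of Section 1 goes through word for word. From $(x-\alpha)v_0=\beta v_1$ we see $v_0\ne0$ and $v_1=zv_0$ with $z=\beta^{-1}(x-\alpha)$; the second row then gives $(\alpha+\beta z)z=\gamma+\delta z$. So one has to solve a quadratic equation in $z$ with noncommuting coefficients. Larger matrices encode more complicated equations, and we shall use a $4\times4$ matrix to encode a rational one.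

The question is whether, for every skew field $K$ and every square matrix $A$ over $K$, there are an extension $L\supseteq K$ and $a\in L$ with $A-aI$ singular over $L$. The answer is no.

Let $b>1$ be a squarefree integer with $b\equiv1\pmod 4$ having a prime factor $\ell\equiv3\pmod4$, for instance $b=21$. Put
$$D=D_b=\mathbb Q\langle i,j\rangle,\qquad i^2=-1,\quad j^2=b,\quad ij=-ji,$$
and
$$A=A_b=\begin{pmatrix} bi+ij& i&-(1+i)&0\\ i&0&0&0\\ -\frac{1+b}{2}(1-i)&0&0&1\\ -\frac b2(1-i)&0&-b&0\end{pmatrix}\in M_4(D).$$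

We recall when such an algebra is a skew field. A quaternion algebra over a field is either a division algebra or *split*, i.e. isomorphic to $2\times 2$ matrices. The algebra $D$ is called *ramified* at a place of $\mathbb Q$ if it is nonsplit over the completion, which happens exactly when the Hilbert symbol $(-1,b)$ is $-1$ there. The symbol is $+1$ at $\infty$, because $b>0$ is a real square. It is $+1$ at $2$, by $(u,u')_2=(-1)^{\frac{u-1}2\cdot\frac{u'-1}2}$ for odd $u,u'$ and $b\equiv1\pmod4$. It is $+1$ at odd $p\nmid b$, where both entries are units. At $p\mid b$ it is the Legendre symbol of $-1$ modulo $p$, because $b$ is squarefree. So $D$ is ramified exactly at the primes $\ell\mid b$ with $\ell\equiv3\pmod4$; there is at least one, so $D$ is not split over $\mathbb Q$ and is a division algebra. For $b=21$ it is ramified exactly at $3$ and $7$.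

**Theorem 1.** For every skew field $L\supseteq D_b$ and every $x\in L$, the matrix $A_b-xI$ is invertible over $L$. Hence not every square matrix over a skew field has a singular eigenvalue in some extension.

**Theorem 2.** (i) Let $K$ be any skew field containing some $D_b$, and let $n\ge1$, $n\equiv0\pmod4$. Then there is an $n\times n$ matrix over $K$ with no singular eigenvalue in any extension of $K$.

(ii) There are infinitely many non-isomorphic $D_b$, each of dimension $4$ over its center $\mathbb Q$. This dimension is minimal for a counterexample: if $K$ is commutative, every square matrix has a singular eigenvalue in a commutative extension, and a noncommutative skew field has dimension at least $4$ over its center.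

Theorem 2 follows quickly from Theorem 1, as we shall see in Section 11. Until then we prove Theorem 1 by contradiction. From now on $L\supseteq D$ is a skew field, $x\in L$, and $A-xI$ is singular. Since $L\supseteq\mathbb Q$, it has characteristic $0$, and its prime field $\mathbb Q$ is central in $L$. We write $U=-(1+b)$.

## 3. From $A_b$ to one rational equation

**Step 1: eliminate the vector.** The purpose is to turn $Av=xv$ into a single equation for $x$. Take $0\neq v=(v_0,v_1,v_2,v_3)^T$ with $Av=xv$. The four rows say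
$$xv_0=(bi+ij)v_0+iv_1-(1+i)v_2,\quad xv_1=iv_0,\quad xv_2=v_3+U\tfrac{1-i}2v_0,\quad xv_3=-bv_2-b\tfrac{1-i}2v_0 .$$

First, $v_0\ne0$. Suppose $v_0=0$. If $x\ne0$, the second row gives $v_1=0$, then the first gives $v_2=0$, then the third gives $v_3=0$. If $x=0$, the third row gives $v_3=0$, the fourth $v_2=0$, the first $v_1=0$. Either way $v=0$, a contradiction.

Since $xv_1=iv_0\ne0$, also $x\ne0$, and $v_1=x^{-1}iv_0$. Multiply the third row by $x$ on the left and insert the fourth:
$$(x^2+b)v_2=(Ux-b)\tfrac{1-i}2v_0 .$$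
If $x^2+b=0$, then $(Ux-b)\frac{1-i}{2}v_0=0$, so $Ux=b$, so $x\in\mathbb Q$ and $x^2=-b<0$, which is impossible. So $x^2+b\ne0$, and with
$$P=P(x)=(Ux-b)(x^2+b)^{-1}$$
we have $v_2=P\,\frac{1-i}2\,v_0$. Row 2 has produced $x^{-1}$, and rows 3 and 4 have produced $P(x)$. Since $(1+i)^{-1}=\frac{1-i}2$, the first row, after canceling $v_0$ on the right, becomes
$$x=bi+ij+ix^{-1}i-(1+i)P(1+i)^{-1}. \tag{1}$$

**Step 2: conjugate.** The purpose is to free $P$ of its conjugation. Put $X=1+i$, $\bar X=1-i$, so $X\bar X=2$. Then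
$$X^{-1}i=\tfrac{(1-i)i}2=\tfrac{1+i}2=\bar X^{-1},\qquad iX=i-1=-\bar X,\qquad jX=j-ij=\bar Xj .$$
Hence $X^{-1}ijX=\bar X^{-1}\bar Xj=j$ and $X^{-1}ix^{-1}iX=-\bar X^{-1}x^{-1}\bar X$. Applying $X^{-1}(\cdot)X$ to (1) we get
$$X^{-1}xX+\bar X^{-1}x^{-1}\bar X+P(x)=bi+j . \tag{2}$$

Three elements of the commutative field $\mathbb Q(x)$ appear here, each conjugated differently. It remains to show that (2) has no solution $x$ with $x\ne0$, $x^2+b\ne0$ in any skew field $L\supseteq D$.

## 4. Splitting along $i$

**Step 3: plus and minus parts.** The purpose is to see what the conjugations in (2) do. For $l\in L$ put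
$$l_+=\tfrac12(l-ili),\qquad l_-=\tfrac12(l+ili).$$
Then $l=l_++l_-$. From $il_+=\frac12(il+li)=l_+i$ and $il_-=\frac12(il-li)=-l_-i$ we see that $l_+$ commutes with $i$ and $l_-$ anticommutes with $i$. So $L=L_+\oplus L_-$ with $L_+$ the centralizer of $i$ and $L_-$ the set of elements anticommuting with $i$; the sum is direct because an element that does both is zero. Products obey the sign rule ($L_-L_-\subseteq L_+$, $L_+L_-\subseteq L_-$, and so on). In $D$ itself, $D_+=\mathbb Q(i)$ and $D_-=\mathbb Q(i)j$; the element $1+i+j+ij$ has parts $1+i$ and $j+ij$.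

Conjugation by $X$ or $\bar X$ fixes plus parts. On minus parts, $l_-X=\bar Xl_-$ and $l_-\bar X=Xl_-$, so
$$X^{-1}l_-X=X^{-1}\bar X\,l_-=\tfrac{(1-i)^2}2l_-=-il_-,\qquad \bar X^{-1}l_-\bar X=\bar X^{-1}X\,l_-=il_- .$$
With $y=x^{-1}$, equation (2) is therefore equivalent to the pair
$$x_++y_++P_+=bi,\qquad -ix_-+iy_-+P_-=j . \tag{3}$$

## 5. No solution in $D\otimes F$ when $F$ is a number field

We first test (2) where tools are available, in a finite-dimensional division algebra over a number field.

**Proposition A.** Let $F$ be a number field for which $D\otimes_{\mathbb Q}F$ is a division algebra. There is no $x\in D\otimes F$ with $x\neq0$, $x^2+b\ne0$ that satisfies (2).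

We use these textbook facts. The Albert–Brauer–Hasse–Noether theorem says that a central simple algebra over a number field that splits at all places is split. If $\mathcal D$ is a quaternion division algebra over a finite extension $F_w$ of $\mathbb Q_\ell$, and $v$ is the valuation of $F_w$ with $v(\ell)=1$, then $v(z)=\frac12v(\operatorname{nrd}z)$ extends $v$ to a valuation of $\mathcal D$: $v(zz')=v(z)+v(z')$ and $v(z+z')\ge\min(v(z),v(z'))$. We put $v(0)=\infty$. As for every valuation, if one term of a sum has value strictly smaller than all other terms, then the sum has that value. Finally, in an unramified extension of local fields every unit of the base is a norm.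

**Step 4: a good place.** The purpose is to find a local division algebra with useful parity. Suppose $x\in D\otimes F$ contradicts the proposition. Since $D\otimes F$ is not split, there is a place $w$ of $F$ at which $\mathcal D=D\otimes F_w$ is not split, hence a division algebra. It lies over a place of $\mathbb Q$ where $D$ is ramified, so over a prime $\ell\mid b$ with $\ell\equiv3\pmod4$. Let $e$ and $f$ be the ramification index and the residue degree of $F_w/\mathbb Q_\ell$.

*$f$ is odd.* If $f$ were even, the residue field would have $\ell^f\equiv1\pmod4$ elements, so $-1$ would be a square in it, and by Hensel's lemma ($\ell$ is odd) $-1=c^2$ with $c\in F_w$. Then $(i-c)(i+c)=0$ in $\mathcal D$ with both factors nonzero, a contradiction.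

So the residue field has $\ell^f\equiv3\pmod4$ elements, and $-1$ is a nonsquare in it. Hence $M=F_w(i)$ is an unramified quadratic extension of $F_w$. Write $\pi\mapsto\bar\pi$ for $i\mapsto-i$ on $M$; then $j\pi=\bar\pi j$.

*$e$ is odd.* We have $v(b)=1$ since $b$ is squarefree. If $e$ were even, let $\varpi$ be a uniformizer, $v(\varpi)=\frac1e$, and write $b=\varpi^eu$ with a unit $u$. Both $u$ and $\varpi^e=(\varpi^{e/2})^2$ are norms from $M$, so $b=\pi\bar\pi$ with $\pi\in M$. Then $(\pi^{-1}j)^2=\pi^{-1}\bar\pi^{-1}b=1$, so $(\pi^{-1}j-1)(\pi^{-1}j+1)=0$ with nonzero factors, a contradiction.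

**Step 5: values of plus and minus parts.** The purpose is to read off $v$ from the parts. For $c,d\in F_w$, $v(c+di)=\frac12v(c^2+d^2)=\min(v(c),v(d))$: after scaling we may assume the minimum is $0$, and then $c^2+d^2$ is a unit because $-1$ is not a square in the residue field. Hence $v(M^*)=\frac1e\mathbb Z$. Since $\operatorname{nrd}j=-b$, $v(j)=\frac12$. So for $z=z_++z_-$ with $z_+\in M$, $z_-\in Mj$,
$$v(z_+)\in\tfrac1e\mathbb Z,\qquad v(z_-)\in\tfrac12+\tfrac1e\mathbb Z\qquad\text{(when nonzero)}.$$
As $e$ is odd, $\frac12\notin\frac1e\mathbb Z$, so these two sets are disjoint, and $v(z)=\min(v(z_+),v(z_-))$. For example $v(bi+j)=\min(1,\frac12)=\frac12$. Also $v(1+b)=0$ because $\ell\mid b$, and $1\pm i$ are units because their reduced norm is $2$.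

**Step 6: rewrite the equations.** The purpose is to exploit $U=-(1+b)$. Put
$$\tilde P=P+x^{-1}=\big[(Ux-b)x+x^2+b\big]x^{-1}(x^2+b)^{-1}=b(1-x-x^2)\,x^{-1}(x^2+b)^{-1},$$
using $U+1=-b$; the factor $b$ is the gain. Let $n=\operatorname{nrd}(x)$. Since $x^{-1}$ is the quaternion conjugate of $x$ divided by $n$, $y_-=-x_-/n$. In (3), $y_++P_+=\tilde P_+$, and $iy_-+P_-=(i-1)y_-+\tilde P_-$. So
$$x_++\tilde P_+=bi,\qquad\Big(-i+\frac{1-i}n\Big)x_-+\tilde P_-=j, \tag{4}$$
and adding,
$$x_+-ix_-+\frac{1-i}nx_-+\tilde P=bi+j, \tag{5}$$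
whose right side has value $\frac12$. Let $\omega=v(x)=\frac12v(n)$.

**Step 7: go through all $\omega$.** Each case compares the two sides of (2), (4) or (5).

*Case $\omega<0$.* Here $v(1-x-x^2)=2\omega$ and $v(x^2+b)=2\omega$, so $v(\tilde P)=1+2\omega-\omega-2\omega=1-\omega>0$. Also $v(\frac{1-i}nx_-)\ge-2\omega+\omega=-\omega>0$, and $v(x_+-ix_-)=\min(v(x_+),v(x_-))=\omega<0$. The left side of (5) has value $\omega\ne\frac12$, a contradiction.

*Case $\omega=0$.* Since $v(x_-)\ge0$ and $0\notin\frac12+\frac1e\mathbb Z$, $v(x_-)>0$; hence $v(x_+)=0$. As $v(x^2+b)=0$ and $v(1-x-x^2)\ge0$, $v(\tilde P)\ge1$. So $x_++\tilde P_+$ has value $0$, while $v(bi)=1$, contradicting (4).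

*Case $0<\omega<\frac12$.* Here $v(1-x-x^2)=0$ and $v(bx^{-2})=1-2\omega>0$. So
$$\tilde P=b(1-x-x^2)x^{-3}(1+bx^{-2})^{-1}=bx^{-3}(1+z),\quad v(z)>0,\qquad v(\tilde P)=1-3\omega .$$
Exactly one of $v(x_+),v(x_-)$ equals $\omega$, and the other is larger.

If $v(x_-)=\omega<v(x_+)$, then $-i+\frac{1-i}n$ has value $-2\omega$, since $v(n)=2\omega>0$. So the first term of the second equation in (4) has value $-\omega$. But $v(\tilde P_-)\ge1-3\omega>-\omega$, and $v(j)=\frac12>-\omega$, a contradiction.

If $v(x_+)=\omega<v(x_-)$, write $x=x_+(1+u)$ with $u=x_+^{-1}x_-$, $v(u)>0$. Then $x^{-1}=(1+u)^{-1}x_+^{-1}=x_+^{-1}+(\text{value}>-\omega)$, hence $x^{-3}=x_+^{-3}+(\text{value}>-3\omega)$ and $\tilde P=bx_+^{-3}+(\text{value}>1-3\omega)$. Since $bx_+^{-3}\in M$ has value $1-3\omega$, $v(\tilde P_+)=1-3\omega$. If $\omega\ne1-3\omega$, then $v(x_++\tilde P_+)=\min(\omega,1-3\omega)<1=v(bi)$, contradicting (4). So $\omega=\frac14=v(x_+)\in\frac1e\mathbb Z$, which is impossible for odd $e$.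

*Case $\omega=\frac12$.* As $\frac12\notin\frac1e\mathbb Z$, $v(x_-)=\frac12<v(x_+)$. Write $x_-=\pi j$ with $\pi\in M$ and put $s=x_-^2=b\pi\bar\pi\in F_w$, $v(s)=1$. Then $n=\operatorname{nrd}(x_+)-s=-s+(\text{value}>1)$. Also $x^2=s+x_+^2+x_+x_-+x_-x_+$, where the last three terms have value $>1$; so $x^2+b=s+b+(\text{value}>1)$. Let $v(x^2+b)=1+t$, $t\ge0$. Since $v(1-x-x^2)=0$, $v(\tilde P)=1-\frac12-(1+t)=-\frac12-t$. The other terms on the left of (5) have value $\ge-\frac12$: indeed $v(x_+-ix_-)=\frac12$ and $v(\frac{1-i}nx_-)=-1+\frac12$.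

If $t>0$, the left side of (5) has value $-\frac12-t\ne\frac12$, a contradiction.

If $t=0$, then $v(s+b)=1$. We compute modulo elements of value $>-\frac12$. First, $ix_-$ has value $\frac12$ and vanishes. Next, $\frac1n+\frac1s=\frac{s+n}{ns}$ has value $>-1$, so $\frac{1-i}nx_-$ becomes $-\frac{1-i}sx_-$. Finally $1-x-x^2=1+(\text{value}>0)$; $x=x_-(1+x_-^{-1}x_+)$ gives $x^{-1}=x_-^{-1}+(\text{value}>-\frac12)$; and $(x^2+b)^{-1}=(s+b)^{-1}+(\text{value}>-1)$. So $\tilde P$ becomes $bx_-^{-1}(s+b)^{-1}=\frac b{s(s+b)}x_-\in Mj$. Taking minus parts does not lower values, so $\tilde P_-$ becomes the same element. Hence the left side of the second equation in (4) is, modulo elements of value $>-\frac12$,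
$$\Big(-\frac{1-i}s+\frac b{s(s+b)}\Big)x_-=\frac{-s+i(s+b)}{s(s+b)}\,x_- .$$
The numerator has value $\min(v(s),v(s+b))=1$, so this has value $1-2+\frac12=-\frac12$. But $v(j)=\frac12$, a contradiction.

*Case $\omega>\frac12$.* Now $v(x^2+b)=1$, so $v(P)\ge\min(\omega,1)-1>-\frac12$. In (2), $v(\bar X^{-1}x^{-1}\bar X)=-\omega<-\frac12$ and $v(X^{-1}xX)=\omega>0$. The left side has value $-\omega\ne\frac12$, a contradiction.

All cases are impossible, which proves Proposition A. $\square$

The argument used a reduced norm and a valuation, and this is the point where it stops for general $L$. An arbitrary extension of $D$ comes with neither. Already the skew field $D((t))$ of Laurent series in a central variable contains elements transcendental over $\mathbb Q$, and nothing so far says that $x$ satisfies a quadratic equation over a field commuting with $D$. The rest of the proof shows that equation (2) itself forces $x$ into an algebra $D\otimes F_0$ with $F_0$ a number field.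

Here is the idea. If $x$ were in some $D\otimes F$, its quaternion conjugate would commute with $x$, and from the two one could recover trace and norm. In $L$ we construct a candidate $q$ for the conjugate, using that conjugations by $X$ and $\bar X$ are invisible in the plus part of (2). Then we prove that $q$ commutes with $x$.

## 6. The element $H=x+x^{-1}+P(x)$ and its centralizer

**Step 8: two identities.** The purpose is to exploit that $H$ commutes with $x$. Let $\mathbb Q(x)\subset L$ be the commutative subfield generated by $x$, and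
$$H=x+y+P\in\mathbb Q(x).$$
By the first equation in (3), $H_+=bi$, so $H=bi+H_-$. Let $f\in\mathbb Q(x)$ and compare parts in $fH=Hf$. The plus part is $f_+bi+f_-H_-=bif_++H_-f_-$, where $f_+$ commutes with $i$. The minus part is $f_+H_-+f_-bi=bif_-+H_-f_+$, where $f_-i=-if_-$. So
$$f_-H_-=H_-f_-,\qquad f_+H_--H_-f_+=2bi\,f_- . \tag{6}$$

We have $H_-\ne0$: otherwise (6) gives $f_-=0$ for all $f\in\mathbb Q(x)$, and the second equation in (3) gives $j=0$. Also $x_-\ne0$: otherwise $x\in L_+$, so $\mathbb Q(x)\subset L_+$ and $H_-=0$.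

Let $h=H_-^2\in L_+$. Since $iH_-=-H_-i$, $H^2=-b^2+b(iH_-+H_-i)+h=h-b^2$. So $h=H^2+b^2$ commutes with $x$. It commutes with $i$ and with $H_-$.

**Step 9: coordinates with respect to $H$.** The purpose is to write each $f\in\mathbb Q(x)$ as $f_0+\rho_fH$ with coefficients that commute with $i$ and $H_-$. Let
$$C=C_L(\{i,H_-\}),$$
the skew subfield of elements commuting with $i$ and $H_-$. For $f\in\mathbb Q(x)$ put $\rho_f=f_-H_-^{-1}$. By (6) also $\rho_f=H_-^{-1}f_-$, so $\rho_f$ commutes with $H_-$; as a product of two minus elements it lies in $L_+$. So $\rho_f\in C$. Put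
$$f_0=f-\rho_fH=f_++f_--b\rho_fi-\rho_fH_-=f_+-b\rho_fi\in L_+ .$$
By (6), $[f_+,H_-]=2bif_-=2bi\rho_fH_-$, and $[b\rho_fi,H_-]=b\rho_f(iH_--H_-i)=2bi\rho_fH_-$. So $f_0$ commutes with $H_-$, and $f_0\in C$. Since $f\mapsto f_-$ is additive, we have
$$f=f_0+\rho_fH,\quad f_0,\rho_f\in C;\qquad 1=\rho_H=\rho_x+\rho_y+\rho_P;\qquad\rho_x\ne0. \tag{7}$$

**Step 10: use $j^2=b$.** The purpose is to turn the second equation in (3) into a relation between $\rho_x$ and $\rho_y$. It says
$$j=\lambda H_-,\qquad\lambda=\alpha+i\beta,\qquad\alpha=\rho_P=1-\rho_x-\rho_y,\quad\beta=\rho_y-\rho_x,\quad\alpha,\beta\in C.$$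
Since $H_-$ commutes with $\alpha,\beta$ and anticommutes with $i$, $H_-\lambda=(\alpha-i\beta)H_-$. So $b=j^2=\lambda H_-\lambda H_-=(\alpha+i\beta)(\alpha-i\beta)h$, that is,
$$\alpha^2+\beta^2-bh^{-1}=i(\alpha\beta-\beta\alpha).$$
The left side commutes with $H_-$, and the right side anticommutes with $H_-$. So the common value $c$ satisfies $2H_-c=0$ and is $0$. From the right side, $0=[\alpha,\beta]=-[\rho_x+\rho_y,\rho_y-\rho_x]=-2[\rho_x,\rho_y]$; expanding the left side with commuting $\rho_x,\rho_y$ gives the second formula: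
$$[\rho_x,\rho_y]=0,\qquad2\rho_x^2-2\rho_x+2\rho_y^2-2\rho_y+1=bh^{-1}. \tag{8}$$

## 7. A conjugate of $x$ and two central elements

**Step 11: an element that negates $H$.** The purpose is to construct the candidate for the quaternion conjugate. Let $\varepsilon=iH_-$, which is nonzero and commutes with every element of $C$. We compute
$$\varepsilon H=iH_-(bi+H_-)=bH_-+ih,\qquad H\varepsilon=(bi+H_-)iH_-=-bH_--ih,$$
so $\varepsilon H\varepsilon^{-1}=-H$. By (7), $\varepsilon f\varepsilon^{-1}=f_0-\rho_fH$ for all $f\in\mathbb Q(x)$. Put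
$$p=x=x_0+\rho_xH,\qquad q=\varepsilon x\varepsilon^{-1}=x_0-\rho_xH,$$
and let $\mathbb L\subset L$ be the skew subfield generated by $p$ and $q$. Write $\eta=H$; it lies in $\mathbb Q(p)\subset\mathbb L$ and is nonzero since $H_-\neq0$. Elements of $C$ commute with $i$ and $H_-$, so with $H=bi+H_-$. Therefore $\eta$ commutes with $p$ and $q$, and is central in $\mathbb L$. So is $h=\eta^2+b^2$. Conjugating $x+x^{-1}+P(x)=H$ by $\varepsilon$, we obtain
$$p+p^{-1}+P(p)=\eta,\qquad q+q^{-1}+P(q)=-\eta. \tag{9}$$

**Step 12: differences.** The purpose is to restate (8) inside $\mathbb L$. Put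
$$\delta=p-q=2\eta\rho_x\ne0,\qquad\delta_*=p^{-1}-q^{-1}=2\eta\rho_y;$$
the last equality holds because $p^{-1}=y=y_0+\rho_yH$ and $q^{-1}=\varepsilon y\varepsilon^{-1}=y_0-\rho_yH$. Multiplying (8) by $2\eta^2$ gives
$$[\delta,\delta_*]=0,\qquad\delta^2-2\eta\delta+\delta_*^2-2\eta\delta_*=2\eta^2(bh^{-1}-1)\ \text{ is central in }\mathbb L. \tag{10}$$

**Step 13: the product $\delta\delta_*$ is central.** The purpose is to express $\delta_*$ by $\delta$. Let $\nu=\delta\delta_*=\delta_*\delta$. It is nonzero, since $p\ne q$ gives $\delta_*\neq0$. Expanding both products,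
$$pq^{-1}+qp^{-1}=2-\nu=p^{-1}q+q^{-1}p .$$
Let $g=pq^{-1}$. Then $q^{-1}gq=q^{-1}p$ and $q^{-1}g^{-1}q=p^{-1}q$, so $q^{-1}(g+g^{-1})q=q^{-1}p+p^{-1}q=g+g^{-1}$. Hence $g+g^{-1}$ commutes with $q$. It commutes with $g$, so also with $p=gq$. Therefore
$$\nu=2-(g+g^{-1})\ \text{ is central in }\mathbb L,\qquad\delta_*=\nu\delta^{-1}. \tag{11}$$

## 8. The elements $p$ and $q$ commute

**Proposition B.** $pq=qp$.

**Step 14: new variables.** The purpose is to treat $p$ and $-q$ symmetrically. Put $p'=-q$, so $\delta=p+p'$, and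
$$\mu=p\delta^{-1},\qquad\bar\mu=1-\mu=p'\delta^{-1}.$$
By (11), $\nu\delta^{-1}=p^{-1}+p'^{-1}=p^{-1}(p'+p)p'^{-1}=p^{-1}\delta p'^{-1}$. Inverting, $p'\delta^{-1}p=\nu^{-1}\delta$, and multiplying by $\delta^{-1}$ on the right, $\bar\mu\mu=\nu^{-1}$. Thus
$$\bar\mu\mu=\mu\bar\mu=\nu^{-1},\qquad p=\mu\delta,\quad p'=\bar\mu\delta,\quad p^{-1}=\delta^{-1}\mu^{-1}=\nu\delta^{-1}\bar\mu. \tag{12}$$
Further put
$$\kappa=2\mu-1,\quad\theta=[\delta,\kappa],\quad\mu'=\delta^{-1}\mu\delta,\quad\tau=\mu+\mu'-1,\quad\delta\tau=\delta\mu+\mu\delta-\delta=\tfrac12(\delta\kappa+\kappa\delta).$$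
If $\theta=0$, then $\mu$ commutes with $\delta$, so $p=\mu\delta$ and $q=-\bar\mu\delta$ commute. So we must show $\theta=0$.

**Step 15: the values of $P$.** The purpose is to combine the two formulas for $P$, as a rational function and through (9). Let $\Pi=P(p)$ and $\Pi'=-P(q)$. By (9), $\Pi=\eta-p-p^{-1}$ and $\Pi'=\eta+q+q^{-1}=\eta-p'-p'^{-1}$. By the definition of $P$, $\Pi(p^2+b)=Up-b$ and $\Pi'(p'^2+b)=-(Uq-b)=Up'+b$. Using (11) and (12), we have
$$\Pi+\Pi'=\phi:=2\eta-\delta-\nu\delta^{-1},\qquad\Pi=\eta-\mu\delta-\nu\delta^{-1}\bar\mu .$$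
Define $W=(\Pi-\phi\bar\mu)\delta$, so that
$$\Pi=\phi\bar\mu+W\delta^{-1},\qquad\Pi'=\phi-\Pi=\phi\mu-W\delta^{-1}.$$
In $\Pi-\phi\bar\mu$ the terms $\nu\delta^{-1}\bar\mu$ cancel, and $\Pi-\phi\bar\mu=\eta(1-2\bar\mu)-\mu\delta+\delta\bar\mu=\eta\kappa-\delta\tau$. So
$$W=(\eta\kappa-\delta\tau)\delta . \tag{13}$$
By (12), $\Pi p=\phi\bar\mu\mu\delta+W\delta^{-1}\mu\delta=\nu^{-1}\phi\delta+W\mu'$, and $\Pi'p'=\phi\mu\bar\mu\delta-W\delta^{-1}\bar\mu\delta=\nu^{-1}\phi\delta-W(1-\mu')$. Inserting these in $\Pi p\cdot p+b\Pi=Up-b$ and $\Pi'p'\cdot p'+b\Pi'=Up'+b$: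
$$(\nu^{-1}\phi\delta+W\mu')\mu\delta+b(\phi\bar\mu+W\delta^{-1})=U\mu\delta-b, \tag{14}$$
$$(\nu^{-1}\phi\delta-W(1-\mu'))\bar\mu\delta+b(\phi\mu-W\delta^{-1})=U\bar\mu\delta+b. \tag{15}$$

**Step 16: two short consequences.** The purpose is to replace (14) and (15) by equations in $W,\tau,\delta$ alone. Let $B=\nu^{-1}\delta+b\delta^{-1}$ (the matrix of Section 1 will not occur again). Both $B$ and $\phi$ commute with $\delta$. Add (14) and (15). Since $\mu+\bar\mu=1$ and $\mu'\mu-(1-\mu')(1-\mu)=\mu+\mu'-1=\tau$, the sum is $\nu^{-1}\phi\delta^2+W\tau\delta+b\phi=U\delta$; multiplying by $\delta^{-1}$ on the right,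
$$\phi B+W\tau=U. \tag{16}$$
Next, $\tau\mu=\mu'\mu-(\mu-\mu^2)=\mu'\mu-\bar\mu\mu=\mu'\mu-\nu^{-1}$. Multiply (16) by $\mu\delta$ on the right:
$$U\mu\delta=\phi B\mu\delta+W\tau\mu\delta=\nu^{-1}\phi\delta\mu\delta+b\phi\mu'+W\mu'\mu\delta-\nu^{-1}W\delta .$$
Insert this into the right side of (14). The terms $\nu^{-1}\phi\delta\mu\delta$ and $W\mu'\mu\delta$ cancel, and what is left is $b\phi\bar\mu+bW\delta^{-1}=b\phi\mu'-\nu^{-1}W\delta-b$. As $\mu'-\bar\mu=\tau$, this says
$$WB=b\phi\tau-b. \tag{17}$$

**Step 17: apply $[\delta,\cdot\,]$.** The purpose is to get two relations for $\theta$ that differ only by the factor $b$. Assume $\theta\ne0$. By (13) and $\delta B=\nu^{-1}\delta^2+b$, twice (17) reads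
$$(2\eta\kappa-\delta\kappa-\kappa\delta)(\nu^{-1}\delta^2+b)=b\,\phi\delta^{-1}(\delta\kappa+\kappa\delta)-2b ,$$
where we wrote $\phi\tau=\phi\delta^{-1}\cdot\delta\tau$. The map $[\delta,\cdot\,]$ is a derivation that kills everything commuting with $\delta$. So it replaces $\kappa$ by $\theta$ and kills $-2b$. Since $\phi\delta^{-1}=2\eta\delta^{-1}-1-\nu\delta^{-2}$, we get
$$(2\eta\theta-\delta\theta-\theta\delta)(\nu^{-1}\delta^2+b)=b\big[2\eta\theta+2\eta\delta^{-1}\theta\delta-\delta\theta-\theta\delta-\nu\delta^{-2}(\delta\theta+\theta\delta)\big].$$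
Cancel $b(2\eta\theta-\delta\theta-\theta\delta)$ on both sides and multiply by $-\nu\delta^2$ on the left:
$$\delta^2V_1\delta^2=b\,\nu V_2,\qquad V_1=\delta\theta+\theta\delta-2\eta\theta,\quad V_2=\nu(\delta\theta+\theta\delta)-2\eta\,\delta\theta\delta . \tag{18}$$

Now use (10), which with (11) says that $\delta^2-2\eta\delta+\nu^2\delta^{-2}-2\eta\nu\delta^{-1}$ is central in $\mathbb L$. We take its commutator with $\kappa$. Here $[\delta^2,\kappa]=\delta\theta+\theta\delta$, and $[c^{-1},\kappa]=-c^{-1}[c,\kappa]c^{-1}$ for $c\ne0$. So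
$$\delta\theta+\theta\delta-2\eta\theta-\nu^2\delta^{-2}(\delta\theta+\theta\delta)\delta^{-2}+2\eta\nu\,\delta^{-1}\theta\delta^{-1}=0,$$
and multiplying by $\delta^2$ on both sides,
$$\delta^2V_1\delta^2=\nu^2(\delta\theta+\theta\delta)-2\eta\nu\,\delta\theta\delta=\nu V_2. \tag{19}$$

**Step 18: conclude.** The purpose is to derive a contradiction from $\theta\neq0$. Subtracting (19) from (18), $(b-1)\nu V_2=0$; since $b\ne1$, $V_2=0$, and then $V_1=0$. From $V_1=0$, $\delta\theta+\theta\delta=2\eta\theta$. Then $V_2=0$ becomes $2\eta(\nu\theta-\delta\theta\delta)=0$, so $\delta\theta\delta=\nu\theta$ because $\eta\ne0$. Since $\theta\delta=(2\eta-\delta)\theta$, we have $\delta(2\eta-\delta)\theta=\delta\theta\delta=\nu\theta$. Cancel $\theta\ne0$: $2\eta\delta-\delta^2=\nu$, i.e. $\phi=0$.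

Now (17) gives $WB=-b\ne0$, so $W=-bB^{-1}$ commutes with $\delta$. By (16), $W\tau=U$, so $\tau=W^{-1}U$ commutes with $\delta$. By (13), $\kappa=\eta^{-1}(W\delta^{-1}+\delta\tau)$ commutes with $\delta$. So $\theta=0$, a contradiction. Hence $\theta=0$, and by Step 14 $p$ and $q$ commute. $\square$

## 9. The solution lies in $D\otimes F$

**Step 19: a field $F$ commuting with $D$.** The purpose is to find quaternion coordinates for $x$. The elements $x_0=\frac12(p+q)$ and $\rho_x=\frac12\eta^{-1}(p-q)$ commute by Proposition B and the centrality of $\eta$ in $\mathbb L$, and $h$ is central in $\mathbb L$. All three lie in $C$. So they generate over $\mathbb Q$ a commutative field $F\subset C$. Put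
$$N=x_0^2-\rho_x^2H^2=(x_0+\rho_xH)(x_0-\rho_xH)=pq\ne0 .$$
As $H^2=h-b^2\in F$, $N\in F$. Then $y=x^{-1}=(x_0-\rho_xH)N^{-1}$, so $y_-=-\rho_xN^{-1}H_-$ and $\rho_y=-\rho_xN^{-1}\in F$. Hence $\rho_P=1-\rho_x-\rho_y\in F$, and $\lambda=\rho_P+i(\rho_y-\rho_x)\in F(i)$; moreover $\lambda\ne0$ because $j=\lambda H_-\neq0$. Elements of $F\subset C$ commute with $i$ and $H_-$, and with $\lambda\in F(i)$, so they commute with $j=\lambda H_-$, hence with all of $D$.

Therefore multiplication $D\otimes_{\mathbb Q}F\to L$ is a ring homomorphism, with image $DF$. Since $D$ is central simple over $\mathbb Q$, $D\otimes F$ is simple, so it is isomorphic to $DF$. As $DF$ is a domain of finite dimension over $F$, it is a division algebra. Thus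
$$DF=F\oplus Fi\oplus F(i)j,\qquad x=x_0+\rho_x(bi+\lambda^{-1}j)\in DF .$$
We write $\pi\mapsto\bar\pi$ for the $F$-automorphism $i\mapsto-i$ of $F(i)$.

**Step 20: coordinates of (2).** The purpose is to turn (2) into equations for trace and norm. Let $T,n\in F$ be the reduced trace and norm of $x$ in $D\otimes F$; $n\neq0$. Write
$$x=\tfrac T2+\vec x,\qquad\vec x=ai+\pi j,\qquad a=b\rho_x\in F,\quad\pi=\rho_x\lambda^{-1}\in F(i),\ \pi\ne0 .$$
Then $x^{-1}=(\frac T2-\vec x)/n$, and $P=P_s+P_v\vec x$ with $P_s,P_v\in F$, because $P\in F(x)=F+F\vec x$. To compute $P$, use $x^2=Tx-n$. So $x^2+b=Tx-(n-b)$, whose reduced norm is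
$$D_0=T^2n-T^2(n-b)+(n-b)^2=(n-b)^2+bT^2\ne0 ,$$
and whose conjugate is $T(T-x)-(n-b)=T^2-n+b-Tx$. Hence $(x^2+b)^{-1}=(T^2-n+b-Tx)/D_0$, and multiplying by $Ux-b$,
$$P=\frac{\big(U(b-n)+bT\big)x+UTn-bT^2+bn-b^2}{D_0}.$$
Here the coefficient of $x$ is $U(T^2-n+b)-UT^2+bT$. Substituting $x=\frac T2+\vec x$ and $U=-(1+b)$ in the first formula,
$$P_v=\frac{(1+b)(n-b)+bT}{D_0},\qquad2P_s=\frac{UT(n+b)-bT^2+2b(n-b)}{D_0}. \tag{20}$$

Now insert $x_+=\frac T2+ai$, $x_-=\pi j$, $y_+=(\frac T2-ai)/n$, $y_-=-\pi j/n$, $P_+=P_s+P_vai$, $P_-=P_v\pi j$ into (3). The components in $F$, $Fi$, $F(i)j$ are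
$$T\Big(1+\frac1n\Big)+2P_s=0,\qquad a\Big(1-\frac1n+P_v\Big)=b,\qquad\pi\Big(P_v-i\Big(1+\frac1n\Big)\Big)=1. \tag{21}$$
The first, multiplied by $nD_0$, is
$$T(n+1)D_0+n\big[UT(n+b)-bT^2+2b(n-b)\big]=0, \tag{22}$$
and expanding, where the coefficient of $T$ is $(n+1)(n-b)^2-(1+b)n(n+b)$,
$$b(n+1)T^3-bnT^2+(n^3-3bn^2-3bn+b^2)T+2bn(n-b)=0. \tag{23}$$
Finally, $\vec x^{\,2}=-a^2+b\pi\bar\pi$, since $ai\pi j$ and $\pi jai$ cancel, and $\vec x^{\,2}=\frac{T^2}4-n$. So $a^2=n-\frac{T^2}4+b\pi\bar\pi$. By (21), $a=b/(1-\frac1n+P_v)$ and $(\pi\bar\pi)^{-1}=P_v^2+(1+\frac1n)^2\neq0$. Therefore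
$$b^2=\Xi:=\Big(1-\frac1n+P_v\Big)^2\Big[\,n-\frac{T^2}4+\frac b{P_v^2+(1+\frac1n)^2}\Big]. \tag{24}$$

**Step 21: shrink the field.** The purpose is to use only $T$ and $n$. Let $F_0=\mathbb Q(T,n)\subseteq F$. By (20), $P_v\in F_0$, and by (21), $a\in F_0$ and $\pi\in F_0(i)$. So $x\in D\otimes F_0$. This algebra is contained in the division algebra $D\otimes F$ and has finite dimension over $F_0$, so it is a division algebra.

## 10. Trace and norm are algebraic numbers

**Step 22: $F_0$ is a number field.** The purpose is to reach the hypotheses of Proposition A. Equation (23) is a nontrivial polynomial relation (the monomial $n^3T$ has coefficient $1$), so $F_0$ has transcendence degree at most $1$ over $\mathbb Q$. Suppose it is $1$. Then $T$ or $n$ is transcendental over $\mathbb Q$. A transcendental element of a function field of one variable has a pole: there is a discrete valuation $o$ of $F_0$, trivial on $\mathbb Q$, with $o(T)<0$ or $o(n)<0$. We write $\equiv$ for congruence modulo $\{o>0\}$; the residue field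 contains $\mathbb Q$. In a vanishing sum the smallest value must be attained at least twice. We show $o(\Xi)<0$; since $o(b^2)=0$, this contradicts (24).

*Case $o(T)\ge0$, $o(n)=-r<0$.* The four terms of (23) have values $\ge-r$, $\ge-r$, $-3r+o(T)$ (infinite if $T=0$), and $-2r$. The fourth value is below the first two, so the minimum must be attained by the third and fourth terms, and $o(T)=r$. Then $o(D_0)=-2r$, the numerator of $P_v$ in (20) has value $-r$, and $o(P_v)=r>0$. So $1-\frac1n+P_v\equiv1$ and $P_v^2+(1+\frac1n)^2\equiv1$. The three terms in the bracket of (24) have values $-r$, $2r$, $0$, hence $o(\Xi)=-r<0$.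

*Case $o(T)=-s<0$, $o(n)\ge0$.* In (23) the last two terms have values $\ge-s$ and $\ge0$, and the second has value $\ge-2s$. So the first has value $\ge-2s$, which says $o(n+1)\ge s>0$; thus $n\equiv-1$. Dividing (23) by $bT^2$ gives $(n+1)T\equiv n\equiv-1$, hence $T(1+\frac1n)=\frac{(n+1)T}n\equiv1$. Also $D_0/T^2\equiv b$, and the numerator of $P_v$ divided by $T$ is $\equiv b$, so $TP_v\equiv1$ and $P_v\equiv0$. Therefore $T^2\big(P_v^2+(1+\frac1n)^2\big)\equiv2$ and $1-\frac1n+P_v\equiv2$. Dividing (24) by $T^2$,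
$$\Xi/T^2\equiv4\Big(-\frac14+\frac b2\Big)=2b-1\ne0 ,$$
so $o(\Xi)=-2s<0$.

*Case $o(T)=-s<0$, $o(n)=-r<0$.* The terms of (23) have values $-r-3s$, $-r-2s$, $-3r-s$, $-2r$. The second exceeds the first, and the fourth exceeds the third. So the first and third must be equal, which gives $r=s$. Let $\xi$ be the residue of $n/T$. Dividing (23) by $nT^3$ gives $b+\xi^2=0$. Dividing (22) by $nT^2$ gives $(1+\frac1n)D_0/T\equiv-(U\xi-b)=(1+b)\xi+b$, so
$$D_0/T\equiv(1+b)\xi+b .$$
This is nonzero, since otherwise $\xi\in\mathbb Q$, contradicting $\xi^2=-b<0$. The numerator of $P_v$ divided by $T$ is also $\equiv(1+b)\xi+b$. Hence $P_v\equiv1$, so $1-\frac1n+P_v\equiv2$ and $P_v^2+(1+\frac1n)^2\equiv2$. The bracket in (24) has terms of values $-s$, $-2s$, $0$, so $o(\Xi)=-2s<0$.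

All cases are impossible. So $F_0=\mathbb Q(T,n)$ is algebraic and finitely generated over $\mathbb Q$, i.e. a number field.

**Step 23: end of the proof of Theorem 1.** We have found a number field $F_0$ such that $D\otimes F_0$ is a division algebra containing a solution $x$ of (2) with $x\ne0$ and $x^2+b\ne0$. Proposition A says there is none. So no such $L$ and $x$ exist. $\blacksquare$

## 11. Larger sizes, other base fields, and the matrix for $b=21$

**Proof of Theorem 2.** (i) Let $n=4m$ and take the block diagonal matrix $A_b\oplus\dots\oplus A_b$ with $m$ blocks, over $K\supseteq D_b$. An extension $L$ of $K$ is an extension of $D_b$. For $x\in L$ each block $A_b-xI$ is invertible over $L$ by Theorem 1, so the whole matrix is.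

(ii) Take $b=3\ell$ with a prime $\ell\ne3$, $\ell\equiv3\pmod4$. Then $b$ is squarefree, $b\equiv1\pmod4$, and $D_b$ is ramified exactly at $\{3,\ell\}$. A ring isomorphism between two such algebras is $\mathbb Q$-linear and preserves the set of ramified places, so different $\ell$ give non-isomorphic $D_b$; there are infinitely many primes $\ell\equiv3\pmod4$. Each $D_b$ has dimension $4$ over its center $\mathbb Q$. If $K$ is commutative, a root of the characteristic polynomial in a commutative extension is a singular eigenvalue. Finally, the dimension of a skew field over its center, if finite, is a square; for a noncommutative one it is therefore at least $4$. $\square$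

For $b=21$ the theorem says that the matrix
$$A=\begin{pmatrix}21i+ij&i&-(1+i)&0\\ i&0&0&0\\ -11(1-i)&0&0&1\\ -\frac{21}2(1-i)&0&-21&0\end{pmatrix}$$
over the quaternion algebra with $i^2=-1$, $j^2=21$, $ij=-ji$ over $\mathbb Q$ has no singular eigenvalue in any extension skew field.
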